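
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Unavoidable envy between twins in balanced graph partitions}


\begin{abstract}
The vertices of a graph are to be divided into $k$ groups of almost equal size. The division is EF-$r$ if no vertex can gain more than $r$ neighbors in its own group by exchanging places with a vertex of another group. It was conjectured that an EF-$2$ division always exists. We disprove this for every $k\ge2$: for each $k\ge 2$ and all $n\ge 161\,k^{53}$ there is a graph on $n$ vertices without an EF-$2$ division. No constant can replace $2$: for $n\ge k^{10}$ the necessary $r$ can exceed $\frac1{20}\sqrt{\log n/\log k}$. The graphs are blow-ups of Paley graphs with independent classes of rapidly decreasing sizes, and in every division a violation occurs already between two vertices with the same neighborhood.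
\end{abstract}

\section{The question and the answer}

Let $G=(N,E)$ be a finite simple undirected graph, thought of as a social network on a set $N$ of $n$ agents, and let $1\le k\le n$. A \emph{$k$-partition} is a partition $P=(P_1,\dots,P_k)$ of $N$ into exactly $k$ groups with $\bigl||P_a|-|P_b|\bigr|\le1$ for all $a,b$. The utility of an agent $i$ for a set $S\subseteq N$ is the number of friends (neighbors) of $i$ in $S$,
\[
u_i(S)=|N_G(i)\cap S| ,
\]
and $P(i)$ denotes the group containing $i$. For $r\ge0$ the $k$-partition $P$ is \emph{EF-$r$} if, for all agents $i,j$,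
\begin{equation}\label{eq:EF}
u_i\bigl(P(j)\setminus\{j\}\bigr)\le u_i\bigl(P(i)\bigr)+r\qquad\text{whenever }P(i)\ne P(j).
\end{equation}
The left side is the utility of $i$ after trading places with $j$, so $r$ bounds what any agent can gain by a trade.

How small can $r$ be in general? The value $r=0$ is too much to ask. Take a star on $n\ge 2k$ agents, $k\ge2$. Every group has at least two members, so the center shares its group with a leaf $j$, and another group consists of leaves only. A leaf $i$ of that group has utility $0$ and would have utility $1$ in the place of $j$. On the other hand, it is known that for every graph and every $k$ an EF-$O\bigl(\sqrt{\tfrac nk\log k}\bigr)$ $k$-partition exists and can be computed efficiently. The following conjecture is posed in \cite{PFF}: \emph{for every graph and every $k$ there is an EF-$2$ $k$-partition.}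

Local search seems to speak for such a bound. If $i\in P_a$ and $j\in P_b$, $a\ne b$, trade places, the number of edges inside groups changes by
\begin{equation}\label{eq:potential}
\bigl[u_i(P_b\setminus\{j\})-u_i(P_a)\bigr]+\bigl[u_j(P_a\setminus\{i\})-u_j(P_b)\bigr],
\end{equation}
the sum of the two agents' gains. In a $k$-partition with the maximum number of internal edges, this is never positive, so no two agents both want to trade. But one of the gains may still be large if the other is sufficiently negative. This can happen for \emph{twins}, that is, agents $i,j$ with $N_G(i)=N_G(j)$. Twins are not adjacent, so for twins \eqref{eq:potential} reads $[u_i(P_b)-u_i(P_a)]+[u_i(P_a)-u_i(P_b)]=0$: one gains exactly what the other loses, and the number of internal edges does not change. In the star above the envious pair is a pair of twins. We shall see that envy between twins alone can be forced to be arbitrarily large.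

For $k\ge2$ put
\begin{equation}\label{eq:theta}
\theta_k=\frac{\lfloor k/2\rfloor\lceil k/2\rceil}{\binom k2}
=\begin{cases}\dfrac{k}{2(k-1)}&k\text{ even},\\[2mm] \dfrac{k+1}{2k}&k\text{ odd},\end{cases}
\qquad\text{so that }\tfrac12<\theta_k\le1 .
\end{equation}

\begin{theorem}\label{thm:main}
Let $k\ge2$, let $q\ge5$ be a prime power with $q\equiv1\pmod4$, and put
\[
\sigma=\frac{\sqrt q-1}2,\qquad \rho=\sigma\sqrt{\theta_k\,\frac{q-1}q}.
\]
For every integer $n\ge(3q+2)k^q$ there is a graph $G$ on $n$ agents such that, for every $0\le r<\rho$, every $k$-partition $P$ of $G$ contains twins $i,j$ in different groups with $u_i(P(j)\setminus\{j\})>u_i(P(i))+r$. In particular, $G$ has no EF-$r$ $k$-partition for any $0\le r<\rho$.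
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[\textup{(1)}] For every $k\ge2$ and every $n\ge161\cdot k^{53}$ some graph on $n$ agents has no EF-$2$ $k$-partition. For $k=2$, $n\ge89\cdot2^{29}$ suffices.
\item[\textup{(2)}] For every $k\ge2$ and every constant $r\ge0$, for all sufficiently large $n$ some graph on $n$ agents has no EF-$r$ $k$-partition.
\item[\textup{(3)}] For all $k\ge2$ and $n\ge k^{10}$ some graph on $n$ agents has no EF-$r$ $k$-partition for any $0\le r\le\frac1{20}\sqrt{\log n/\log k}$.
\end{enumerate}
\end{corollary}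

So the conjecture is false for every $k\ge2$. For $k=1$ it is trivially true, since there are no two agents in different groups.

\section{The idea on nineteen agents}\label{sec:example}

The whole mechanism is visible in a small case.

\begin{proposition}\label{prop:small}
The complete tripartite graph with parts $V_1,V_2,V_3$ of sizes $11,5,3$ has no EF-$r$ $2$-partition for any $0\le r<2$.
\end{proposition}

\begin{proof}
Suppose $(P_1,P_2)$ is such a $2$-partition, and let $z_c=|V_c\cap P_1|-|V_c\cap P_2|$. Each $z_c$ is odd because $|V_c|$ is odd. Since the groups are balanced and $19$ is odd, $z_1+z_2+z_3=\pm1$. Call a part \emph{split} if it meets both groups.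

\emph{What splitting a part gives.} Suppose $V_1$ contains an agent $i$ of $P_1$ and an agent $j$ of $P_2$. They are twins, so \eqref{eq:EF} for $(i,j)$ and for $(j,i)$ says that their common number of friends in $P_1$ and that in $P_2$ differ by at most $r$. The signed difference is $z_2+z_3$. Hence $|z_2+z_3|\le r<2$, and as $z_2+z_3$ is even, it is $0$. Likewise $z_1+z_3=0$ if $V_2$ is split, and $z_1+z_2=0$ if $V_3$ is.

\emph{All parts are split.} If $V_1$ lay in one group, then $|z_1|=11$ and $|z_1+z_2+z_3|\ge11-5-3=3$, which is false. So $V_1$ is split and $z_2+z_3=0$. If $V_2$ lay in one group, then $|z_2|=5$, while $|z_3|\le3$, contradicting $z_2+z_3=0$. So $V_2$ is split and $z_1+z_3=0$. Now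
\[
z_3=(z_2+z_3)+(z_1+z_3)-(z_1+z_2+z_3)=\mp1 ,
\]
so $|z_3|\neq3$ and $V_3$ is split.

\emph{Contradiction.} Thus $z_1+z_2=0$ as well. From $z_1+z_2=z_1+z_3=z_2+z_3=0$ we get $z_1=z_2=z_3=0$, but the $z_c$ are odd.
\end{proof}

The proof has three ingredients.

\emph{Twins.} If a class of twins meets two groups, a linear form in the difference vector $z$ of these groups is small. The forms are the entries of $Bz$, where $B$ is the adjacency matrix of the graph that has been blown up (here a triangle).

\emph{Sizes.} A class inside one group imposes no condition, so the class sizes must be chosen to force every class to be split. This is done for one class after the other. Each time we combine the forms already known to be small, together with the balance form $\mathbf 1\cdot z$, into one that does not involve the classes treated so far. If the next class has the largest coefficient in this form and dominates all later classes in size, then the form is large unless that class is split.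

\emph{Discrepancy.} When all classes are split, all entries of $Bz$ are small. Parity keeps $z$ away from $0$, and this is a contradiction if $B$ enlarges vectors enough.

The last point decides what $r$ can be reached. More parts do not help: \emph{every complete multipartite graph on at least two agents has an EF-$2$ $2$-partition}. Indeed, split the parts so that $z_c=0$ for parts of even size and $z_c=1,-1,1,\dots$ alternately for parts of odd size. Then $\sum_cz_c\in\{0,1\}$, the partition is balanced, and the utilities of an agent in $V_c$ for the two groups differ by $\bigl|\sum_{c'}z_{c'}-z_c\bigr|\le2$. The reason is that the adjacency matrix $J-I$ of a complete graph, where $J$ is the all-ones matrix, acts as $-I$ on $\mathbf1^\perp$ and does not enlarge the vectors there. We therefore use a base graph \emph{all} of whose eigenvalues are large in absolute value; Paley graphs are such.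

\section{Blow-ups and twins}\label{sec:twins}

Let $H$ be a graph with vertex set $\{1,\dots,q\}$ and adjacency matrix $B$, and let $m_1,\dots,m_q$ be positive integers. The \emph{blow-up} $G$ of $H$ has vertex set $V_1\sqcup\dots\sqcup V_q$ with $|V_c|=m_c$. The \emph{classes} $V_c$ are independent sets, and for $c\ne c'$ all edges between $V_c$ and $V_{c'}$ are present if $cc'$ is an edge of $H$ and none otherwise. Two agents of the same class are twins.

Given a $k$-partition $P$ of $G$, let $y(a)\in\mathbb Z^q$ be the vector with entries $y_c(a)=|V_c\cap P_a|$. Then for $i\in V_c$ and every group $a$,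
\begin{equation}\label{eq:util}
u_i(P_a)=(By(a))_c .
\end{equation}

\begin{lemma}\label{lem:twins}
Let $r\ge0$, and suppose that \eqref{eq:EF} holds for $P$ whenever $i,j$ are twins in different groups. If $V_c$ meets both $P_a$ and $P_b$, $a\ne b$, then $\bigl|\bigl(B(y(a)-y(b))\bigr)_c\bigr|\le r$.
\end{lemma}

\begin{proof}
Take $i\in V_c\cap P_a$ and $j\in V_c\cap P_b$. They are not adjacent, so $u_i(P_b\setminus\{j\})=u_i(P_b)=(By(b))_c$, and \eqref{eq:EF} gives $(By(b))_c\le(By(a))_c+r$. Exchanging the roles of $i$ and $j$ gives $(By(a))_c\le (By(b))_c+r$.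
\end{proof}

Both the sizes and the residues of the $m_c$ modulo $k$ will matter. If all $m_c$ are divisible by $k$, each class can be divided equally, all $y(a)$ coincide, and by \eqref{eq:util} the partition is EF-$0$. If all $m_c$ are equal and $k$ divides $q$, the groups can be unions of classes; then no class meets two groups, and Lemma~\ref{lem:twins} says nothing.

\section{The base graph}\label{sec:paley}

Let $\mathbb F_q$ be the field with $q$ elements, $q\equiv1\pmod4$. Its multiplicative group is cyclic of order $q-1$. Hence half of the nonzero elements are squares, and $-1$, the $\frac{q-1}2$-th power of a generator, is a square because $\frac{q-1}2$ is even. The \emph{quadratic character} $\chi$ is $1$ on nonzero squares, $-1$ on nonsquares, and $\chi(0)=0$. It is multiplicative, $\sum_v\chi(v)=0$, and $\chi(-v)=\chi(v)$. The \emph{Paley graph} $H$ has vertex set $\mathbb F_q$, with $x\sim y$ if and only if $\chi(x-y)=1$. This relation is symmetric because $\chi(-1)=1$; this is where $q\equiv1\pmod4$ is used. Let $B$ be its adjacency matrix and $d=\frac{q-1}2$ its degree.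

\begin{lemma}\label{lem:spec}
We have $B\mathbf 1=d\mathbf 1$, the matrix $B$ is invertible, and
\[
\|Bv\|_2\ge\sigma\|v\|_2\quad\text{for all }v\in\mathbb R^{\mathbb F_q},\qquad \sigma=\frac{\sqrt q-1}2,\qquad \frac d\sigma=\sqrt q+1 .
\]
\end{lemma}

\begin{proof}
Let $Q$ be the symmetric matrix with entries $Q_{xy}=\chi(x-y)$, so that $B=\frac12(J-I+Q)$. The diagonal entries of $Q^2$ are $\sum_u\chi(u)^2=q-1$. For $x\ne y$ put $c=y-x\neq0$ and substitute $u=x-z$. Since $\chi(z-y)=\chi(y-z)=\chi(u+c)$,
\[
(Q^2)_{xy}=\sum_{z}\chi(x-z)\chi(z-y)=\sum_u\chi(u)\chi(u+c)=\sum_{u\ne0}\chi(u)^2\chi(1+c/u)=\sum_{v\ne1}\chi(v)=-1,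
\]
because $v=1+c/u$ runs through all elements except $1$. Hence $Q^2=qI-J$. The rows of $Q$ sum to $0$, so $Q\mathbf 1=0$, and the symmetric matrix $Q$ maps $\mathbf1^\perp$ to itself. On $\mathbf 1^\perp$ we have $Q^2=qI$, so the eigenvalues of $Q$ there lie in $\{\sqrt q,-\sqrt q\}$. Consequently $B$ has the eigenvalue $\frac{q-1}2=d=\sigma(\sqrt q+1)$ on $\mathbf 1$, and its eigenvalues on $\mathbf 1^\perp$ lie in $\{\frac{-1+\sqrt q}2,\frac{-1-\sqrt q}2\}$. All of them have absolute value at least $\sigma>0$. Expanding $v$ in an orthonormal eigenbasis of $B$ gives the inequality.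
\end{proof}

\section{Eliminating the classes already split}\label{sec:elim}

Suppose the classes indexed by a set $I$ are known to meet every group, and let $z=y(a)-y(b)$. By Lemma~\ref{lem:twins} the entries $(Bz)_c$, $c\in I$, are small; by balance so is $\mathbf1\cdot z$. We want a small linear form in $z$ that does not involve $z_c$ for $c\in I$. These are $|I|$ conditions on a combination of $|I|+1$ forms, so a nontrivial combination exists. Two points need care. The resulting form must not vanish identically; this follows from $B$ being invertible and $H$ being regular. And the coefficients of the combination must be controlled, since they enter the sizes of the classes. Any bound depending only on $q$ would suffice to disprove the conjecture; the spectral bound gives a good one.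

Which class should be treated next? The one on which the new form has its largest coefficient. Since the forms depend only on $B$, the order of the classes can be fixed before any sizes are chosen.

\begin{lemma}\label{lem:elim}
There is an ordering $c_1,\dots,c_q$ of $\mathbb F_q$ and, for each $1\le t\le q$, a vector $w^{(t)}\in\mathbb R^{\mathbb F_q}$ supported on $I_t=\{c_1,\dots,c_{t-1}\}$ and a number $\alpha_t\in\mathbb R$ such that the vector $\kappa^{(t)}=Bw^{(t)}+\alpha_t\mathbf1$ satisfies
\begin{enumerate}
\item[\textup{(i)}] $\kappa^{(t)}_c=0$ for $c\in I_t$, $\ \kappa^{(t)}_{c_t}=1$, and $|\kappa^{(t)}_c|\le1$ for all $c$;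
\item[\textup{(ii)}] $\sigma\|w^{(t)}\|_1+|\alpha_t|\le3q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $c_1,\dots,c_{t-1}$ have been chosen, where $1\le t\le q$. Write $I=I_t$, $p=|I|=t-1$, $U=\mathbb F_q\setminus I$ and $u=|U|=q-p\ge1$. The homogeneous linear system
\[
(Bw+\alpha\mathbf1)_c=0\quad(c\in I)
\]
in the unknowns $w\in\mathbb R^{\mathbb F_q}$ supported on $I$ and $\alpha\in\mathbb R$ has $p$ equations and $p+1$ unknowns. It has a solution $(w,\alpha)\ne(0,0)$. Put $\kappa=Bw+\alpha\mathbf1$; it is supported on $U$.

We claim $\kappa\ne0$. If $\kappa=0$, then $w=-\alpha B^{-1}\mathbf1=-\frac\alpha d\mathbf1$. As $w$ vanishes on the nonempty set $U$, this forces $\alpha=0$ and then $w=0$, a contradiction. So we may choose $c_t\in U$ maximizing $|\kappa_c|$ and scale $(w,\alpha)$ so that $\kappa_{c_t}=1$. This gives (i).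

For (ii), note that $\|\kappa\|_2\le\sqrt u$ and that, since $B\mathbf1=d\mathbf1$,
\[
\kappa=Bw',\qquad w'=w+\frac\alpha d\mathbf1 .
\]
By Lemma~\ref{lem:spec}, $\|w'\|_2\le\sqrt u/\sigma$. On $U$ the vector $w'$ is constantly $\alpha/d$, so $\sqrt u\,|\alpha|/d\le\|w'\|_2\le\sqrt u/\sigma$, that is, $|\alpha|\le d/\sigma=\sqrt q+1$. On $I$ we have $w=w'-\frac\alpha d\mathbf1$, so by the Cauchy--Schwarz inequality
\[
\|w\|_1\le\sum_{c\in I}|w'_c|+\frac{p|\alpha|}d\le\sqrt p\,\|w'\|_2+\frac p\sigma\le\frac{\sqrt{pu}+p}\sigma\le\frac{3q}{2\sigma},
\]
using $p+u=q$, hence $\sqrt{pu}\le q/2$ and $p\le q$. Altogether $\sigma\|w\|_1+|\alpha|\le\frac32q+\sqrt q+1\le3q$, the last step because $\sqrt q+1\le\frac32q$ for $q\ge5$.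
\end{proof}

For $t=1$ the lemma just says $\kappa^{(1)}=\mathbf1$: at the start balance is the only information, and $c_1$ is arbitrary.

From now on we rename the vertices of $H$ so that $c_t=t$. Thus $B$ is a $q\times q$ matrix with rows and columns indexed by $1,\dots,q$, and $I_t=\{1,\dots,t-1\}$.

\section{The sizes of the classes}\label{sec:sizes}

The class $V_t$ must be large compared with the union of all later classes and with the bound $3q$ of Lemma~\ref{lem:elim}. In addition, the sizes should keep the classes from being split evenly. For $k=2$ this means odd sizes. For general $k$, we shall use the sum of the squared differences between the shares of a class that the groups receive, taken over all pairs of groups. If the size of the class is congruent to $\ell$ modulo $k$, $0\le\ell<k$, the least possible value of this sum is $\ell(k-\ell)$, as the computation in Section~\ref{sec:proof} shows for $\ell=\lfloor k/2\rfloor$; this choice of $\ell$ makes $\ell(k-\ell)$ largest. One class, the largest, is left free, so that every large $n$ is attained.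

\begin{lemma}\label{lem:sizes}
Let $k\ge2$ and $n\ge(3q+2)k^q$. There are positive integers $m_1,\dots,m_q$ with sum $n$ such that, with $T_t=\sum_{s>t}m_s$,
\begin{enumerate}
\item[\textup{(a)}] $m_t>(k-1)(T_t+3q)$ for $1\le t\le q$;
\item[\textup{(b)}] $m_s\equiv\lfloor k/2\rfloor\pmod k$ for $2\le s\le q$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $t=q,q-1,\dots,2$ in this order let $m_t$ be the least integer satisfying $m_t>(k-1)(T_t+3q)$ and $m_t\equiv\lfloor k/2\rfloor\pmod k$; note that $T_q=0$ and that $T_t$ is known when $m_t$ is chosen. Then $m_t\le(k-1)(T_t+3q)+k$, and therefore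
\[
T_{t-1}+3q+2=T_t+m_t+3q+2\le k(T_t+3q)+k+2\le k(T_t+3q+2),
\]
where the last step uses $k\ge2$. By iteration, $T_1+3q+2\le k^{q-1}(3q+2)$. Put $m_1=n-T_1$. Then (a) for $t=1$ says $n>kT_1+3q(k-1)$, and indeed
\[
kT_1+3q(k-1)<k(T_1+3q+2)\le(3q+2)k^q\le n. \qedhere
\]
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

Let $G$ be the blow-up of the Paley graph $H$, with vertices ordered as in Lemma~\ref{lem:elim}, with the class sizes of Lemma~\ref{lem:sizes}. It has $n$ agents. Fix $0\le r<\rho$. Since $\theta_k\le1$, we have $r<\rho\le\sigma$. Suppose, for contradiction, that $P$ is a $k$-partition of $G$ satisfying \eqref{eq:EF} for all twins $i,j$ in different groups. The vectors $y(a)$ are as in Section~\ref{sec:twins}.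

\begin{proposition}\label{prop:meet}
Every class meets every group.
\end{proposition}

\begin{proof}
We proceed by induction on $t$. Let $1\le t\le q$, suppose that $V_1,\dots,V_{t-1}$ meet every group, and suppose, for contradiction, that $V_t$ misses some group $P_b$. Its $m_t$ members lie in the other $k-1$ groups, so some $P_a$ with $a\ne b$ contains at least $m_t/(k-1)$ of them. Put $z=y(a)-y(b)$ and drop the index $t$ from $w^{(t)},\alpha_t,\kappa^{(t)}$. We estimate $\kappa\cdot z$ in two ways.

First, as $B$ is symmetric and $w$ is supported on $I_t$,
\[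
\kappa\cdot z=\sum_{c<t}w_c(Bz)_c+\alpha\,(\mathbf1\cdot z).
\]
For $c<t$ the class $V_c$ meets both $P_a$ and $P_b$, so $|(Bz)_c|\le r\le\sigma$ by Lemma~\ref{lem:twins}. Moreover $|\mathbf1\cdot z|=\bigl||P_a|-|P_b|\bigr|\le1$; this is where balance is used. By Lemma~\ref{lem:elim}(ii), $|\kappa\cdot z|\le\sigma\|w\|_1+|\alpha|\le3q$.

Second, $\kappa_c=0$ for $c<t$, $\kappa_t=1$, and $z_t=y_t(a)\ge m_t/(k-1)$. For $s>t$ we have $|\kappa_s|\le1$ and $|z_s|\le m_s$. Hence by Lemma~\ref{lem:sizes}(a)
\[
\kappa\cdot z\ge\frac{m_t}{k-1}-\sum_{s>t}m_s=\frac{m_t}{k-1}-T_t>3q .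
\]
The two estimates contradict each other, so $V_t$ meets every group.
\end{proof}

By Proposition~\ref{prop:meet}, Lemma~\ref{lem:twins} now applies to every class and every pair of groups:
\begin{equation}\label{eq:all}
\bigl|\bigl(B(y(a)-y(b))\bigr)_c\bigr|\le r\qquad\text{for all }a\ne b\text{ and all }c .
\end{equation}
It remains to find groups $a\ne b$ for which $z=y(a)-y(b)$ is long. For $k=2$ this is immediate: $z_s$ is odd for $s\ge2$, so $\|z\|_2^2\ge q-1$. For larger $k$ a given pair of groups may receive equal shares of many classes, and we average over all pairs.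

Let $2\le s\le q$. Then
\[
\sum_{a<b}\bigl(y_s(a)-y_s(b)\bigr)^2=k\sum_{a}y_s(a)^2-m_s^2 .
\]
Among integer vectors of length $k$ with sum $m_s$, the sum of squares is smallest when the entries differ by at most $1$. Indeed, if two entries are $x$ and $x'\le x-2$, then replacing them by $x-1$ and $x'+1$ lowers the sum of squares by $2(x-x'-1)>0$. Since $m_s\equiv\lfloor k/2\rfloor\pmod k$, in the minimizing vectors $\lfloor k/2\rfloor$ entries equal $v+1$ and $\lceil k/2\rceil$ entries equal $v$, for some integer $v$. For these vectors the sum over pairs is $\lfloor k/2\rfloor\lceil k/2\rceil$. Hence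
\[
\sum_{a<b}\bigl(y_s(a)-y_s(b)\bigr)^2\ge\lfloor k/2\rfloor\lceil k/2\rceil=\theta_k\binom k2\qquad(2\le s\le q).
\]
Summing over $s=2,\dots,q$ and averaging over the $\binom k2$ pairs, we find $a<b$ such that $z=y(a)-y(b)$ satisfies $\|z\|_2^2\ge(q-1)\theta_k$. By Lemma~\ref{lem:spec},
\[
\|Bz\|_2^2\ge\sigma^2(q-1)\theta_k .
\]
The vector $Bz$ has $q$ entries, so one of them satisfies $|(Bz)_c|\ge\sigma\sqrt{\theta_k(q-1)/q}=\rho>r$. This contradicts \eqref{eq:all}.

Hence every $k$-partition of $G$ violates \eqref{eq:EF} for some twins $i,j$ in different groups. As $G$ does not depend on $r$, this holds for every $0\le r<\rho$, and Theorem~\ref{thm:main} is proved. \qed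

\section{Proof of the corollary, and the limits of the method}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(1) Take $q=53$, so $3q+2=161$ and $\sigma>3.14$. As $\theta_k>\frac12$,
\[
\rho>3.14\sqrt{52/106}>3.14\cdot0.70>2.19>2 .
\]
For $k=2$ take $q=29$, so $3q+2=89$. Here $\theta_2=1$ and $\sigma>2.19$, hence $\rho>2.19\sqrt{28/29}>2.15>2$.

(2) Take $q=5^j\equiv1\pmod4$. As $\theta_k>\frac12$, we have $\rho\to\infty$ when $j\to\infty$. Choose $j$ with $\rho>r$ and apply the theorem for all $n\ge(3q+2)k^q$.

(3) Let $x=\frac12\log_kn\ge5$ and choose $q=5^j$, $j\ge1$, with $q\le x<5q$. Since $3q+2\le2^q\le k^q$ for $q\ge5$, we have $n=k^{2x}\ge k^{2q}\ge(3q+2)k^q$, and the theorem applies. From $q\ge5$ we get $\sqrt q-1\ge0.55\sqrt q$ and $\sqrt{(q-1)/(2q)}\ge\sqrt{0.4}>0.63$. Since $\theta_k>\frac12$, it follows that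
\[
\rho>\tfrac12\cdot0.55\cdot0.63\sqrt q>0.173\sqrt q>0.173\sqrt{x/5}>0.077\sqrt x=0.077\sqrt{\tfrac12\log_kn}>\tfrac1{20}\sqrt{\log_kn},
\]
and $\log_kn=\log n/\log k$.
\end{proof}

The constants are not optimized.

\begin{remark}
The logarithm and the square root in the growth rate $\sqrt{\log n/\log k}$ have separate sources. The logarithm comes from the number of classes. Condition (a) of Lemma~\ref{lem:sizes} implies $T_{t-1}=T_t+m_t>kT_t$, so it can be met with $q$ classes only if $n>k^{q-1}$, and by the lemma $n\ge(3q+2)k^q$ is enough. The square root comes from the spectral bound. With $q$ classes, our argument uses the smallest absolute value of an eigenvalue of the base graph, and this has at most order $\sqrt q$: if $\lambda_1,\dots,\lambda_q$ are the eigenvalues of the adjacency matrix $B$ of any graph on $q$ vertices, then $\sum_i\lambda_i^2=\operatorname{tr}B^2$ is the sum of the degrees, at most $q(q-1)$, so some $|\lambda_i|$ is at most $\sqrt{q-1}$. The value $\sigma=\frac12(\sqrt q-1)$ of the Paley graph is of this order.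
\end{remark}

We do not determine the exact growth rate of the smallest $r$ that always suffices: a gap remains between the lower bound of order $\sqrt{\log n/\log k}$ and the known upper bound $O\bigl(\sqrt{\tfrac nk\log k}\bigr)$.

\begin{thebibliography}{9}
\bibitem{PFF}
``Partitioning Friends Fairly'',
\url{http://www.cs.toronto.edu/%7Eemicha/papers/fair-partition.pdf}
\end{thebibliography}

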